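# A symmetric Klein bottle and two minimax sequences for the $p$-Laplacian

## 1. A sphere with both poles blown up, placed symmetrically in $S^4$

The whole story turns on one surface. For $(a,b)\in\mathbb R^2$ let
$$f(a,b)=\Big(\cos a\cos b,\ \cos a\sin b,\ \tfrac{\sin a\cos 2b}{\sqrt2},\ \tfrac{\sin a\sin 2b}{\sqrt2},\ \tfrac{\sin a}{\sqrt2}\Big)\in\mathbb R^5,\qquad X=f(\mathbb R^2). \tag{1}$$
The squares of the coordinates add up to $\cos^2a+\tfrac12\sin^2a+\tfrac12\sin^2a=1$, so $X\subset S^4$. To see what $X$ is, forget coordinates 3 and 4 and rescale the fifth: with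
$$G(x)=(x_1,x_2,\sqrt2\,x_5),\qquad G(f(a,b))=(\cos a\cos b,\ \cos a\sin b,\ \sin a), \tag{2}$$
we get the usual latitude and longitude parametrization of the round sphere $S^2$. Away from the poles, $G:X\to S^2$ is one-to-one. Over a pole ($\cos a=0$) the longitude $b$ is invisible in $S^2$, but in $X$ it is still visible modulo $\pi$, through $(\cos 2b,\sin 2b)$. So $X$ is a sphere in which each pole has been replaced by a circle. We will see that this makes it a Klein bottle, and that $X=-X$.

What is it for? There are two ways for a symmetric set to be "at least as large as $S^2$": it may be impossible to map it oddly into $\mathbb R^2\setminus\{0\}$, or it may receive an odd map from $S^2$. The second implies the first (Borsuk–Ulam). The surface $X$ is large in the first sense and not in the second. In Section 2 these two senses give two sequences of eigenvalues of the $p$-Laplacian, and the question is whether the sequences agree. The surface $X$ is what pulls them apart.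

Throughout, an *odd map* is a continuous map that commutes with $-1$.

**Definition 1 (Krasnosel'skii genus).** For a nonempty closed symmetric subset $A$ of a Banach space, $\gamma(A)$ is the least $m\in\mathbb N$ for which there is an odd map $A\to\mathbb R^m\setminus\{0\}$; $\gamma(A)=\infty$ if there is none, and $\gamma(\emptyset)=0$.

For $u\neq0$, $\gamma(\{u,-u\})=1$. For the unit sphere, $\gamma(S^{k-1})=k$: the inclusion gives $\le k$, and the Borsuk–Ulam theorem says there is no odd map $S^{k-1}\to\mathbb R^{k-1}\setminus\{0\}$. By composition,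
$$\text{if there is an odd map } A\to A', \text{ then } \gamma(A)\le\gamma(A'). \tag{3}$$

**Definition 2 (class of a double cover).** Let $Z$ be a compact Hausdorff space with a free involution written $-1$, and suppose $Y=Z/\pm$ is path connected. The class $w\in H^1(Y;\mathbb Z_2)=\mathrm{Hom}(\pi_1(Y),\mathbb Z_2)$ of $Z\to Y$ takes the value $1$ on a loop exactly when its lifts run from a point $z$ to $-z$.

For $S^k\to\mathbb{RP}^k$, $k\ge1$, $w$ is the generator of $H^1(\mathbb{RP}^k;\mathbb Z_2)$, with $w^k\ne0$ and $w^{k+1}=0$. An odd map $\varphi:Z\to Z'$ carries lifts of loops to lifts of loops, so the induced map $\bar\varphi:Y\to Y'$ satisfies $\bar\varphi^*w'=w$. An odd map $Z\to\mathbb R^k\setminus\{0\}$ can be normalized to an odd map into $S^{k-1}$, which makes $w$ a pullback from $\mathbb{RP}^{k-1}$. Since $H^k(\mathbb{RP}^{k-1};\mathbb Z_2)=0$,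
$$\text{if there is an odd map } Z\to\mathbb R^k\setminus\{0\},\text{ then } w^k=0. \tag{4}$$

**Proposition 1.** The set $X$ is a smoothly embedded closed connected nonorientable surface (a Klein bottle) with $X=-X$. Moreover:

(a) $H_2(X;\mathbb Z)=0$;
(b) the class $w_0\in H^1(X/\pm;\mathbb Z_2)$ of $X\to X/\pm$ satisfies $w_0^2\ne0$;
(c) $\gamma(X)=3$;
(d) there is no odd map $S^2\to X$.

**Step 1: the symmetry group.** *We want to present $X$ and $X/\pm$ as quotients of the plane.* Let
$$g_1(a,b)=(a+\pi,b),\qquad g_2(a,b)=(-a,b+\pi),\qquad \Gamma=\langle g_1,g_2\rangle .$$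
Substituting in (1) gives $f\circ g_1=-f$ and $f\circ g_2=-f$. Also $g_2g_1g_2^{-1}(a,b)=g_2(-a+\pi,b-\pi)=(a-\pi,b)$, that is,
$$g_2g_1g_2^{-1}=g_1^{-1}. \tag{5}$$
Hence every element of $\Gamma$ is some $g_1^ig_2^j:(a,b)\mapsto((-1)^ja+i\pi,\ b+j\pi)$. If it is not the identity, it moves every point by at least $\pi$: through the second coordinate if $j\ne0$, through the first if $j=0\ne i$. So if $D$ is an open disc of radius $\pi/2$ and $\gamma\in\Gamma$, $\gamma\neq1$, then $\gamma D\cap D=\emptyset$, because two points of $D$ are at distance less than $\pi$. Thus $\Gamma$ acts freely and $\mathbb R^2\to\mathbb R^2/\Gamma$ is a covering, the universal one. The same holds for subgroups of $\Gamma$. Put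
$$\tau_1=g_1^2:(a,b)\mapsto(a+2\pi,b),\qquad \tau_2=g_1g_2:(a,b)\mapsto(\pi-a,b+\pi),\qquad\Gamma_0=\langle\tau_1,\tau_2\rangle .$$
Then $f\circ\tau_1=f\circ\tau_2=f$ and $\tau_2^2(a,b)=(a,b+2\pi)$, so $\Gamma_0$ contains all translations by $2\pi\mathbb Z^2$.

**Step 2: the fibers of $f$ are the $\Gamma_0$-orbits.** Let $f(a,b)=f(a',b')$. The last coordinate gives $\sin a=\sin a'$; congruences below are mod $2\pi$ unless stated.

If $\cos a\ne0$, the first two coordinates say $\cos a\,(\cos b,\sin b)=\cos a'\,(\cos b',\sin b')$. So either $\cos a'=\cos a$ and $b'\equiv b$, and then $(a',b')\equiv(a,b)$; or $\cos a'=-\cos a$ and $b'\equiv b+\pi$, and then $(a',b')\equiv(\pi-a,b+\pi)=\tau_2(a,b)$.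

If $\cos a=0$, then $\sin a'=\sin a=\pm1$ gives $a'\equiv a\equiv\pi-a$, and coordinates 3 and 4 give $2b'\equiv2b$, i.e. $b'\equiv b$ mod $\pi$. So again $(a',b')\equiv(a,b)$ or $(a',b')\equiv\tau_2(a,b)$.

**Step 3: $X$ is an embedded nonorientable surface.** We compute
$$\partial_af=\big(-\sin a\cos b,-\sin a\sin b,\tfrac{\cos a\cos2b}{\sqrt2},\tfrac{\cos a\sin2b}{\sqrt2},\tfrac{\cos a}{\sqrt2}\big),$$
$$\partial_bf=\big(-\cos a\sin b,\cos a\cos b,-\sqrt2\sin a\sin2b,\sqrt2\sin a\cos2b,0\big).$$
So $\partial_af\perp\partial_bf$, $|\partial_af|=1$ and $|\partial_bf|^2=\cos^2a+2\sin^2a\ge1$, and $f$ is an immersion. The quotient $\mathbb R^2/\Gamma_0$ is compact, being the image of $[0,2\pi]^2$, and $f$ induces a continuous injection of it into the Hausdorff space $\mathbb R^5$. So $\mathbb R^2/\Gamma_0$ is Hausdorff, a closed connected surface, and $f$ induces a smooth embedding of it with image $X$. An orientation of the quotient would lift to an orientation of $\mathbb R^2$ invariant under $\Gamma_0$, but $\tau_2$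 has linear part of determinant $-1$ and reverses both orientations of $\mathbb R^2$. So $X$ is nonorientable, and $H_2(X;\mathbb Z)=0$ as for every closed connected nonorientable surface. This is (a).

**Step 4: the double cover $X\to X/\pm$.** Since $f\circ g_1=-f$, $X=-X$. Define a homomorphism $w:\Gamma\to\mathbb Z_2$ by $f\circ\gamma=(-1)^{w(\gamma)}f$; thus $w(g_1)=w(g_2)=1$. If $w(\gamma)=0$, then $\gamma$ maps a point into its $\Gamma_0$-orbit (Step 2), so $\gamma\in\Gamma_0$ by freeness. Hence $\ker w=\Gamma_0$ and $\Gamma=\Gamma_0\cup\Gamma_0g_1$. If $f(a',b')=-f(a,b)=f(g_1(a,b))$, then $(a',b')\in\Gamma_0g_1(a,b)$. So the fibers of $\mathbb R^2\to X/\pm$ are the $\Gamma$-orbits, and the continuous bijection $\mathbb R^2/\Gamma\to X/\pm$ from a compact space to a Hausdorff space is a homeomorphism. Therefore $\pi_1(X/\pm)=\Gamma$. The loop belonging to $\gamma$ lifts to $X$ as a path from $f(0,0)$ to $f(\gamma(0,0))=(-1)^{w(\gamma)}f(0,0)$, so $w_0=w$.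

**Step 5: $w_0^2\ne0$.** In degree one, $w_0^2=Sq^1w_0$, and $Sq^1$ is the Bockstein of $0\to\mathbb Z_2\to\mathbb Z_4\to\mathbb Z_2\to0$. It vanishes on $w_0$ only if $w_0$ is the reduction of some $\chi\in H^1(X/\pm;\mathbb Z_4)=\mathrm{Hom}(\Gamma,\mathbb Z_4)$. (As a test: for $\mathbb{RP}^1$ we have $\pi_1=\mathbb Z$, the generator lifts, and $w^2=0$. For $\mathbb{RP}^2$ we have $\pi_1=\mathbb Z_2$, every homomorphism $\mathbb Z_2\to\mathbb Z_4$ has even values, and $w^2\neq0$.) Here (5) gives $\chi(g_1)=-\chi(g_1)$, so $2\chi(g_1)=0$ and $\chi(g_1)$ is even, whereas $w_0(g_1)=1$. So there is no lift, and (b) holds.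

**Step 6: the two sizes of $X$.** By (4) and (b), an odd map $X\to\mathbb R^k\setminus\{0\}$ needs $k\ge3$; by (2), $G$ is an odd map $X\to S^2$. So $\gamma(X)=3$. Finally, let $h:S^2\to X$ be odd. Then $G\circ h:S^2\to S^2$ is odd, so it has odd degree by Borsuk's theorem. But on $H_2(\cdot;\mathbb Z)$ it factors through $H_2(X;\mathbb Z)=0$, so its degree is $0$. This contradiction proves (d). $\square$

## 2. Minimizing over symmetric sets and over spheres

Let $\Omega\subset\mathbb R^N$ be a bounded domain and $p>1$. The Dirichlet eigenvalue problem for the $p$-Laplacian is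
$$-\Delta_pu=\lambda|u|^{p-2}u\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,\qquad \Delta_pu=\mathrm{div}(|\nabla u|^{p-2}\nabla u).$$
Write $E(u)=\int_\Omega|\nabla u|^p\,dx$ and $\mathcal M=\{u\in W^{1,p}_0(\Omega):\int_\Omega|u|^p\,dx=1\}$, with the topology of $W_0^{1,p}(\Omega)$.

**Definition 3.** The Ljusternik–Schnirelman eigenvalues are
$$\lambda_n^{LS}=\inf_{A\in\mathcal A_n}\sup_{u\in A}E(u),\qquad \mathcal A_n=\{A\subset\mathcal M:\ A\text{ compact},\ A=-A,\ \gamma(A)\ge n\}. \tag{6}$$
The eigenvalues $\lambda_n''$ are obtained from the narrower class of odd images of spheres: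
$$\lambda_n''=\inf_{A\in\mathcal B_n}\sup_{u\in A}E(u),\qquad\mathcal B_n=\{h(S^{n-1}):\ h:S^{n-1}\to\mathcal M\text{ odd}\}, \tag{7}$$
where $S^{n-1}=\partial B_1$ is the unit sphere of $\mathbb R^n$.

By (3) and $\gamma(S^{n-1})=n$ we have $\mathcal B_n\subset\mathcal A_n$, so $\lambda_n''\ge\lambda_n^{LS}$. The question, posed in "The limit as $p\to1$ of the higher eigenvalues of the $p$-Laplacian operator $-\Delta_p$" (https://www.uv.es/segurase/SS3.pdf) for bounded domains with Lipschitz boundary, is whether $\lambda_n''=\lambda_n^{LS}$ for every $n$, every such $\Omega$ and every $p>1$. The answer is no.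

**Theorem 2.**

(A) Let $N\ge5$ and $n\ge4$. There are a bounded domain $\Omega\subset\mathbb R^N$ with $C^\infty$ boundary, numbers $0<\mu'<\mu$ and $p_*<\infty$ such that for all $p\ge p_*$
$$\lambda_n^{LS}\le(\mu')^p<\mu^p\le\lambda_n''.$$

(B) For every bounded domain $\Omega$ and every $p>1$: $\lambda_3''=\lambda_3^{LS}$.

Together with the cases $n=1,2$ below, the identity $\lambda_n''=\lambda_n^{LS}$ holds for all $\Omega$ and $p$ exactly when $n\le3$. In (A) the domain depends on $n$ and $N$, and $p$ is large. Nothing is claimed about which other triples $(N,\Omega,p)$ show a gap, for example $N\in\{2,3,4\}$ or moderate $p\ne2$.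

**The case $p=2$.** Let $\lambda_1\le\lambda_2\le\dots$ be the Dirichlet eigenvalues of $-\Delta$ with $L^2$-orthonormal eigenfunctions $\phi_i$. The unit sphere of $\mathrm{span}(\phi_1,\dots,\phi_n)$ belongs to $\mathcal B_n$, and $E\le\lambda_n$ on it, so $\lambda_n''\le\lambda_n$. If $A\in\mathcal A_n$, the odd map $u\mapsto(\langle u,\phi_i\rangle)_{i<n}$ from $A$ to $\mathbb R^{n-1}$ must vanish at some $u\in A$ (for $n=1$ take any $u\in A$), and then $E(u)\ge\lambda_n$. So $\lambda_n^{LS}\ge\lambda_n$, and both sequences are the classical one.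

**The case $n=1$.** If $A\in\mathcal A_1$, choose $u\in A$. Then $\{u,-u\}$ is an odd image of $S^0$ and lies in $A$, so $\lambda_1''\le\lambda_1^{LS}$.

**The case $n=2$.** *The task is to find an odd circle near a given set of genus at least $2$.* Let $c>\lambda_2^{LS}$, take $A\in\mathcal A_2$ with $\sup_AE<c$, and let $\mathcal M_c=\{u\in\mathcal M:E(u)<c\}$, an open symmetric subset of $\mathcal M$ containing $A$. We use the following fact, needed again in Section 3:
$$\text{components of open subsets of }\mathcal M\text{ are open and path connected.} \tag{8}$$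
Indeed $u\mapsto u/\|u\|_p$ retracts $W_0^{1,p}(\Omega)\setminus\{0\}$ onto $\mathcal M$. If $V$ is an open neighborhood of $u$ in $\mathcal M$, the preimage of $V$ contains a ball around $u$; its image is path connected, lies in $V$, and contains the trace of the ball on $\mathcal M$. So $\mathcal M$ is locally path connected, which gives (8).

If no component of $\mathcal M_c$ equals its negative, the components come in disjoint pairs $\{C,-C\}$. Sending one member of each pair to $1$ and the other to $-1$ is an odd map $\mathcal M_c\to\{\pm1\}$, so $\gamma(A)\le1$, a contradiction. So some component satisfies $C=-C$. A path in $C$ from some $u$ to $-u$, followed by its negative, is an odd map $S^1\to\mathcal M_c$. Hence $\lambda_2''\le c$, and $\lambda_2''=\lambda_2^{LS}$.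

**Where this stops.** For $n=3$ the sensible plan is the same: take $A$ of genus at least $3$ in $\mathcal M_c$ and use this alone to find an odd map $S^2\to\mathcal M_c$. We do find an odd circle $\sigma$ as above. To extend it to $S^2$ we must fill $\sigma$ by a disc over the upper hemisphere; the lower one then follows by oddness. Nothing forces $\sigma$ to be contractible in $\mathcal M_c$, and no argument that uses only the genus can do it: by Proposition 1, $X$ has genus $3$ and receives no odd map from $S^2$. So either we use something special about the energy $E$, or the answer is no. For $n=3$ the energy helps, and for $n\ge4$ it does not.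

## 3. Filling circles through nonnegative functions: the proof of (B)

What is special about $E$ is how it treats signs. Write $u^\pm=\max(\pm u,0)$, so $(-u)^+=u^-$. Since $u^+$ and $u^-$ live on disjoint sets, for $\alpha,\beta\ge0$
$$E(\alpha u^+-\beta u^-)=\alpha^pE(u^+)+\beta^pE(u^-),\qquad \|\alpha u^+-\beta u^-\|_p^p=\alpha^p\|u^+\|_p^p+\beta^p\|u^-\|_p^p. \tag{9}$$
If the quotient $E/\|\cdot\|_p^p$ is below $c$ for $u^+$ and for $u^-$ separately, then $u$ can be slid to $u^+$ without leaving the region below $c$. The nonnegative functions below $c$ can in turn be contracted to one of them. So a circle of such "balanced" functions can be filled. The plan: find an odd circle in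
$$\mathcal N_c=\{u\in\mathcal M:\ E(u^+)<c\|u^+\|_p^p,\ E(u^-)<c\|u^-\|_p^p\},$$
and then fill it. Note that $u^+\neq0\ne u^-$ for $u\in\mathcal N_c$.

We use generalized dominated convergence: if $f_k\to f$ a.e., $|f_k|\le g_k$, $g_k\to g$ a.e. and $\int g_k\to\int g<\infty$, then $\int|f_k-f|\to0$.

**Lemma 3.** The map $u\mapsto u^+$ is continuous on $W^{1,p}$. Hence so are $u\mapsto u^-$ and $(f,g)\mapsto\max(f,g)=g+(f-g)^+$.

*Proof.* Let $u_k\to u$ in $W^{1,p}$. Clearly $|u_k^+-u^+|\le|u_k-u|$. It suffices to find, in any subsequence, a further one with $\nabla u_k^+\to\nabla u^+$ in $L^p$. Choose it so that $u_k\to u$ and $\nabla u_k\to\nabla u$ a.e. A.e. on $\{u\ne0\}$ we have $1_{\{u_k>0\}}\to1_{\{u>0\}}$, so $\nabla u_k^+=1_{\{u_k>0\}}\nabla u_k\to\nabla u^+$. A.e. on $\{u=0\}$ we have $\nabla u=0=\nabla u^+$ and $|\nabla u_k^+|\le|\nabla u_k|\to0$. The majorants $2^{p-1}(|\nabla u_k|^p+|\nabla u|^p)$ of $|\nabla u_k^+-\nabla u^+|^p$ converge a.e. and in $L^1$. $\square$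

**Step 1: an odd circle in $\mathcal N_c$.** Let $c>\lambda_3^{LS}$ and $A\in\mathcal A_3$ with $\sup_AE<c$. Put $d(u)=E(u^+)-c\|u^+\|_p^p$, continuous by Lemma 3. By (9), on $A$
$$d(u)+d(-u)=E(u)-c<0. \tag{10}$$
Let $h(u)=d(u)-d(-u)$, which is odd, and $Z=\{u\in A:h(u)=0\}$, which is compact and symmetric. On $Z$ we have $d(u)=d(-u)$, so both are negative by (10), i.e. $Z\subset\mathcal N_c$. The set $\mathcal N_c=\{d(u)<0,\ d(-u)<0\}$ is open in $\mathcal M$ and symmetric.

*Claim: $\mathcal N_c$ has a component $C=-C$.* If not, then as in the case $n=2$ there is an odd continuous map $\mathcal N_c\to\{\pm1\}$. Restrict it to $Z$, extend it to a continuous $F:A\to\mathbb R$ by Tietze's theorem, and let $\tilde f(u)=\frac12(F(u)-F(-u))$. This is odd and still equals the given map on $Z$. (If $Z=\emptyset$ take $\tilde f=0$.) Then $(h,\tilde f):A\to\mathbb R^2$ is odd and has no zero, since $\tilde f=\pm1$ where $h=0$. So $\gamma(A)\le2$, a contradiction.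

By (8), $C$ is path connected. A path in $C$ from some $u$ to $-u$, followed by its negative, is an odd map $\sigma:S^1\to\mathcal N_c$.

**Step 2: contracting nonnegative functions.** *We need a path from $v$ to $w$ along which the norm stays $1$ and the energy stays below the larger of the two.* The segment $(1-\tau)v+\tau w$ does not do it: its energy is controlled by convexity, but its norm can drop below $1$. For instance the norm is $2^{1/p-1}$ at $\tau=\frac12$ when $v,w$ have disjoint supports. So we average $p$-th powers. For $0\le v,w\in\mathcal M$ and $\tau\in[0,1]$ let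
$$z=F_\tau(v,w),\qquad F_\tau(a,b)=\big((1-\tau)|a|^p+\tau|b|^p\big)^{1/p}.$$
Then $z\geq 0$ and $\|z\|_p^p=(1-\tau)+\tau=1$.

**Lemma 4.** We have $z\in W_0^{1,p}(\Omega)$ and $E(z)\le(1-\tau)E(v)+\tau E(w)\le\max(E(v),E(w))$. For fixed $w$, $z$ depends continuously on $(v,\tau)$ in $W_0^{1,p}(\Omega)$.

*Proof. Membership.* $F_\tau$ is a seminorm on $\mathbb R^2$, so it is Lipschitz, and it vanishes at $0$. Let $v_j,w_j\in C_c^\infty(\Omega)$ converge to $v,w$ in $W^{1,p}$. The functions $F_\tau(v_j,w_j)$ are Lipschitz with compact support in $\Omega$, they are bounded in $W_0^{1,p}(\Omega)$, and they converge to $z$ in $L^p$. A subsequence converges weakly in the reflexive space $W_0^{1,p}(\Omega)$, and its limit is $z$.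

*Gradient.* On $\{z>0\}$ put $\alpha=(1-\tau)^{1/p}v/z$ and $\beta=\tau^{1/p}w/z$, so $\alpha^p+\beta^p=1$. We claim that a.e.
$$\nabla z=(1-\tau)^{1/p}\alpha^{p-1}\nabla v+\tau^{1/p}\beta^{p-1}\nabla w\ \text{ on }\{z>0\},\qquad\nabla z=0\ \text{ on }\{z=0\}. \tag{11}$$
For $\tau=0$ we have $z=v$, $\alpha=1$, $\beta=0$, and for $\tau=1$ we have $z=w$, so (11) is clear. Let $0<\tau<1$, $\epsilon>0$ and $z_\epsilon=((1-\tau)v^p+\tau w^p+\epsilon^p)^{1/p}$. As $p>1$, the function $((1-\tau)|a|^p+\tau|b|^p+\epsilon^p)^{1/p}$ is $C^1$. Its partial derivatives have absolute values at most $(1-\tau)^{1/p}$ and $\tau^{1/p}$: for the first, $(1-\tau)|a|^{p-1}/(\cdot)^{p-1}\le(1-\tau)(1-\tau)^{-(p-1)/p}$, because $(1-\tau)|a|^p\le(\cdot)^p$, where $(\cdot)$ is the value of the function. The second is similar. So the chain rule gives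
$$\nabla z_\epsilon=(1-\tau)\Big(\frac v{z_\epsilon}\Big)^{p-1}\nabla v+\tau\Big(\frac w{z_\epsilon}\Big)^{p-1}\nabla w .$$
As $\epsilon\to0$, $|z_\epsilon-z|\le\epsilon$, and $\nabla z_\epsilon$ converges pointwise to the right side of (11); on $\{z=0\}$ we have $v=w=0$ and $\nabla z_\epsilon=0$. Since $|\nabla z_\epsilon|\le|\nabla v|+|\nabla w|$, the convergence also holds in $L^p$, and the limit is $\nabla z$.

*Energy.* On $\{z>0\}$, Hölder's inequality with exponents $\frac p{p-1},p$ gives
$$|\nabla z|\le(\alpha^p+\beta^p)^{\frac{p-1}p}\big((1-\tau)|\nabla v|^p+\tau|\nabla w|^p\big)^{1/p}=\big((1-\tau)|\nabla v|^p+\tau|\nabla w|^p\big)^{1/p},$$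
and on $\{z=0\}$ this is trivial. Integrate the $p$-th powers.

*Continuity.* Let $v_k\to v$ in $W^{1,p}$ with $0\le v_k\in\mathcal M$, $\tau_k\to\tau$, and $z_k=F_{\tau_k}(v_k,w)$. It suffices to treat a subsequence of any subsequence, so assume $v_k\to v$ and $\nabla v_k\to\nabla v$ a.e. By the seminorm property $|F_{\tau_k}(v_k,w)-F_{\tau_k}(v,w)|\le|v_k-v|$. Moreover $F_{\tau_k}(v,w)\to F_\tau(v,w)$ pointwise with $F_{\tau_k}(v,w)\le v+w$. So $z_k\to z$ in $L^p$ and a.e. By (11),
$$|\nabla z_k|\le(1-\tau_k)^{1/p}|\nabla v_k|+\tau_k^{1/p}|\nabla w|\quad\text{a.e.} \tag{12}$$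
A.e. on $\{z>0\}$: $z_k>0$ for large $k$, the coefficients in (11) for $z_k$ converge to those for $z$, and so $\nabla z_k\to\nabla z$. On $\{z=0\}$: if $\tau<1$ then $v=0$ there, so $\nabla v_k\to\nabla v=0$ a.e.; if $\tau>0$ then $w=0$ there, so $\nabla w=0$ a.e. For $0<\tau<1$ both terms in (12) therefore tend to $0$. For $\tau=0$ the first tends to $0$, and the second has coefficient $\tau_k^{1/p}\to0$. For $\tau=1$ the second vanishes, and the first has coefficient $(1-\tau_k)^{1/p}\to0$ in front of a convergent sequence. So $\nabla z_k\to0=\nabla z$ a.e. on $\{z=0\}$. By (12), $|\nabla z_k-\nabla z|^p\le 3^{p}(|\nabla v_k|^p+|\nabla w|^p+|\nabla z|^p)$, and these majorants converge a.e. and in $L^1$. So $\nabla z_k\to\nabla z$ in $L^p$. $\square$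

**Step 3: the odd map $H:S^2\to\mathcal M$.** Write points of $S^2$ as $\omega=(\sqrt{1-t^2}\,\zeta,t)$ with $\zeta\in S^1$, $|t|\le1$. For $|t|\le\frac12$ let $\alpha(t)=1$ if $t\ge0$, $\alpha(t)=1-2|t|$ if $t\le0$, and $\beta(t)=\alpha(-t)$. Put $v_\zeta=\sigma(\zeta)^+/\|\sigma(\zeta)^+\|_p$ and $w=v_{\zeta_0}$ for a fixed $\zeta_0$. Define:

* for $|t|\le\frac12$: $H(\omega)$ is the $L^p$-normalization of $\alpha(t)\sigma(\zeta)^+-\beta(t)\sigma(\zeta)^-$, which is nonzero since $\max(\alpha,\beta)=1$ and $\sigma(\zeta)^\pm\ne0$;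
* for $t\ge\frac12$: $H(\omega)=F_{2t-1}(v_\zeta,w)$;
* for $t\le-\frac12$: $H(\omega)=-H(-\omega)$.

For $|t|\le\frac12$, the function belonging to $-\omega$ is $\alpha(-t)\sigma(-\zeta)^+-\beta(-t)\sigma(-\zeta)^-=\beta(t)\sigma(\zeta)^--\alpha(t)\sigma(\zeta)^+$, so $H$ is odd there. At $t=\frac12$ we have $\alpha=1$, $\beta=0$, and both definitions give $v_\zeta$; agreement at $t=-\frac12$ follows by oddness. So $H$ is well defined and odd. Away from the poles it is continuous by Lemmas 3 and 4. At the north pole: if $\omega_k\to(0,1)$, any subsequence has a further one with $\zeta_k\to\zeta$, so $v_{\zeta_k}\to v_\zeta$, and Lemma 4 gives $H(\omega_k)\to F_1(v_\zeta,w)=w$, which does not depend on $\zeta$. The south pole follows by oddness.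

**Step 4: the energy.** For $|t|\le\frac12$, with $\sigma=\sigma(\zeta)$, (9) gives
$$E(H(\omega))=\frac{\alpha^pE(\sigma^+)+\beta^pE(\sigma^-)}{\alpha^p\|\sigma^+\|_p^p+\beta^p\|\sigma^-\|_p^p}<c,$$
because $\sigma\in\mathcal N_c$. In particular $E(v_\zeta)<c$ for every $\zeta$. For $t\ge\frac12$, Lemma 4 gives $E(H(\omega))\le\max(E(v_\zeta),E(w))<c$; for $t\le-\frac12$, $E(H(\omega))=E(H(-\omega))\le\max(E(v_{-\zeta}),E(w))<c$. So $H(S^2)\in\mathcal B_3$ and $\lambda_3''\le c$. Letting $c\downarrow\lambda_3^{LS}$ gives $\lambda_3''\le\lambda_3^{LS}$, and the reverse inequality always holds. This proves (B). $\blacksquare$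

## 4. Suspensions of the Klein bottle

Let us see why the same argument does not settle $n=4$. If $\gamma(A)\ge4$, Step 1 shows that $\gamma(Z)\ge3$: an odd map $Z\to\mathbb R^2\setminus\{0\}$ would extend to an odd map $\tilde f:A\to\mathbb R^2$, and $(h,\tilde f)$ would give $\gamma(A)\le3$. To continue we would need an odd map $S^2\to\mathcal N_c$, knowing only that $\mathcal N_c$ contains a compact symmetric set of genus at least $3$. By Proposition 1 this is not enough information, as $X$ shows. For $n=3$ we needed only the step from genus $2$ to a circle, which is always possible.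

This also says what to build. We want balanced functions of low energy to look like $X$. By Section 3 the positive functions and the negative functions then add two poles, so the whole sublevel set should look like a suspension of $X$. For larger $n$ we suspend more often. Fix $N\ge5$, $n\ge4$, put $m=n-4\ge0$, regard $X\subset\mathbb R^5\subset\mathbb R^N$, and let
$$C_X=\{\tau x:\tau\ge0,\ x\in X\},\qquad T=S^{N+m}\cap(C_X\times\mathbb R^{m+1})\subset\mathbb R^N\times\mathbb R^{m+1}. \tag{13}$$
This is a compact symmetric set. With $Z_0=X$ and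
$$Z_{i+1}=\{(\sqrt{1-t^2}\,z,t):z\in Z_i,\ |t|\le1\},$$
we have $Z_{m+1}=T$. Each $Z_{i+1}$ is the unreduced suspension of $Z_i$, namely $Z_i\times[-1,1]$ with each end collapsed to a point. All $Z_i$ are compact and path connected.

Suspension preserves both properties of $X$, shifted by one dimension each time.

**Lemma 5.** $\gamma(T)\ge n$.

*Proof.* Let $Y_i=Z_i/\pm$, and let $w_i\in H^1(Y_i;\mathbb Z_2)$ be the class of $Z_i\to Y_i$. All cohomology is with $\mathbb Z_2$ coefficients.

**Step 1: $Y_{i+1}$ is a Thom space.** Let $L_i=Z_i\times\mathbb R/\big((z,t)\sim(-z,-t)\big)$, a line bundle $\rho:L_i\to Y_i$ with norm $|[(z,t)]|=|t|$, unit disc bundle $D$ and unit sphere bundle $S$. The map $z\mapsto[(z,1)]$ identifies $Z_i$ with $S$ over $Y_i$. The map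
$$D\to Y_{i+1},\qquad[(z,t)]\mapsto[(\sqrt{1-t^2}\,z,t)]$$
is well defined, continuous and onto, and it sends $S$ to the single point $[(0,1)]$. Off $S$ it is injective: if $(\sqrt{1-t^2}\,z,t)=\pm(\sqrt{1-t'^2}\,z',t')$ with $|t|<1$, then $t=\pm t'$ and $z=\pm z'$ with the same sign. A point of $D\setminus S$ is not sent to $[(0,1)]$, as $|t|<1$. By compactness we get a homeomorphism $D/S\cong Y_{i+1}$. (For $Z_i=S^1$ this is the familiar fact that a Möbius band with its boundary circle collapsed is $\mathbb{RP}^2$.)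

Let $U\in H^1(D,S)\cong\tilde H^1(Y_{i+1})$ be the Thom class. By the Thom isomorphism, $c\mapsto U\cup\rho^*c$ is an isomorphism $H^k(Y_i)\to H^{k+1}(D,S)\cong\tilde H^{k+1}(Y_{i+1})$.

**Step 2: $U\cup U=U\cup\rho^*w_i$.** Let $j^*:H^1(D,S)\to H^1(D)$ be the restriction. Then $U\cup U=U\cup j^*U$, so we must show $j^*U=\rho^*w_i$. In the exact sequence
$$H^0(D)\to H^0(S)\to H^1(D,S)\xrightarrow{\,j^*\,}H^1(D)\to H^1(S)$$
the first map is an isomorphism, because $D$ and $S\cong Z_i$ are path connected. Hence $j^*$ is injective and $j^*U\ne0$. Also $j^*U$ corresponds under $\rho^*:H^1(Y_i)\cong H^1(D)$ to an element of the kernel of $H^1(Y_i)\to H^1(Z_i)$, i.e. to a homomorphism $\pi_1(Y_i)\to\mathbb Z_2$ that vanishes on the index-two subgroup $\pi_1(Z_i)$. There are only two, $0$ and $w_i$. So $j^*U=\rho^*w_i$.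

**Step 3: powers.** By the Thom isomorphism and $H^0(Y_i)=\mathbb Z_2$ we have $H^1(Y_{i+1})=\{0,U\}$. A path in $Z_{i+1}$ from a point $z$ to $-z$ projects to a loop on which $w_{i+1}$ is $1$. So $w_{i+1}\ne0$ and $w_{i+1}=U$. Applying Step 2 repeatedly, $w_{i+1}^{k+1}=U\cup\rho^*w_i^k$, which is nonzero whenever $w_i^k\ne0$. Starting from $w_0^2\ne0$ (Proposition 1(b)), after $m+1$ suspensions $w_{m+1}^{m+3}\ne0$. By (4), an odd map $T\to\mathbb R^k\setminus\{0\}$ requires $k\ge m+4=n$. $\square$

**Lemma 6.** There is no odd map $S^{n-1}\to T$.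

*Proof.* Extend $G$ from (2) to the linear map $\mathbb R^N\to\mathbb R^3$, $G(x)=(x_1,x_2,\sqrt2\,x_5)$. As $|G|=1$ on $X$, $|G(z)|=|z|$ on $C_X$. So $j(z,t)=(Gz,t)$ is an odd map $T\to S^{m+3}=S^{n-1}$. If $h:S^{n-1}\to T$ were odd, $j\circ h$ would have odd degree by Borsuk's theorem. But on $H_{m+3}(\cdot;\mathbb Z)$ it factors through $H_{m+3}(T;\mathbb Z)\cong\tilde H_2(X;\mathbb Z)=0$ (suspension isomorphism, $m+1$ times, and Proposition 1(a)). So the degree is $0$, a contradiction. $\square$

It remains to build $\Omega$ so that, for large $p$, a sublevel set of $E$ admits an odd map *to* $T$ (no spheres at that level, by Lemma 6), while a lower sublevel set receives an odd map *from* $T$ (low $\lambda_n^{LS}$, by Lemma 5).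

## 5. A domain in which large balls fit only near $X$

For large $p$, $\|u\|_p$ is close to $\max|u|$, and $\|\nabla u\|_p$ behaves like a Lipschitz constant; Lemma 8 makes this precise. Suppose $\max|u|=1$, $u$ has Lipschitz constant $1/\rho$ and $u=0$ off $\Omega$. Then around a peak there must be room for a ball of radius $\rho$ in $\Omega$, and a positive and a negative peak must be at least $2\rho$ apart. So we take for $\Omega$ a slight thickening of the union of balls of radius $r$, slightly less than $1$, centered on $X$. Balls of nearly that radius should fit only near $X$. Since $X$ lies in the unit sphere, two peaks of opposite sign at distance nearly $2$ must be nearly antipodal: a positive peak near $x$ and a negative one near $-x$. Such pairs are parametrized by $X$. Here we use that $X\subset\mathbb R^5\subset\mathbb R^N$, which is why $N\ge5$. For the remaining $m$ suspension coordinates we add $m$ separate balls, each holding one peak of either sign.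

Let $e_1=f(0,0)=(1,0,\dots,0)\in X$, $q_j=(1+3j)e_1$ for $1\le j\le m$, and $J=[e_1,(1+3m)e_1]$. For $0<r\le1$ let
$$K_r=\bigcup_{x\in X}\bar B(x,r)\cup\bigcup_{j=1}^m\bar B(q_j,r)\cup J. \tag{14}$$
The segment $J$ serves only to make $K_r$ connected. The set $K_r$ is compact, increasing in $r$, and at distance at least $1-r$ from $0$.

**Lemma 7.** For every $\varepsilon>0$ there is $\delta\in(0,\frac12)$ such that: if $1-\delta<r_2<r<1$, $0<\eta<\delta$, and $\Omega$ is open with $\Omega\subset\{\mathrm{dist}(\cdot,K_r)<\eta\}$ and $0\notin\Omega$, then $B(x,r_2)\subset\Omega$ implies $\mathrm{dist}(x,X\cup\{q_1,\dots,q_m\})<\varepsilon$.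

*Proof.* **Step 1: pass to the limit of radius $1$.** If the lemma fails for some $\varepsilon$, there are $r_{2,k}<r_k<1$ tending to $1$, $\eta_k\to0$, sets $\Omega_k$ as described, and $x_k$ with $B(x_k,r_{2,k})\subset\Omega_k$ but $\mathrm{dist}(x_k,X\cup\{q_j\})\ge\varepsilon$. As $x_k\in\Omega_k$ and $K_{r_k}\subset K_1$, we have $\mathrm{dist}(x_k,K_1)\le\eta_k$. So we may assume $x_k\to x$, and $\mathrm{dist}(x,X\cup\{q_j\})\ge\varepsilon$. Since $0\notin\Omega_k$, $|x_k|\ge r_{2,k}$, hence $|x|\ge1$. If $|y-x|<1$, then $y\in B(x_k,r_{2,k})\subset\Omega_k$ for large $k$, so $\mathrm{dist}(y,K_1)\le\eta_k\to0$. Thus $B(x,1)\subset K_1$.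

**Step 2: where a unit ball fits in $K_1$.** As $J$ has measure zero, $B(x,1)\setminus J$ is dense in $B(x,1)$, so $\bar B(x,1)$ lies in the closed set $\bigcup_X\bar B(p,1)\cup\bigcup_j\bar B(q_j,1)$, where $p$ runs over $X$. The first union is closed and lies in $\bar B(0,2)$. The balls $\bar B(q_j,1)$ are pairwise disjoint and lie in $\{|y|\ge3\}$. By connectedness $\bar B(x,1)$ lies in one of these pieces.

If $\bar B(x,1)\subset\bar B(q_j,1)$, then $x=q_j$. If $\bar B(x,1)\subset\bigcup_X\bar B(p,1)$, consider its point farthest from the origin, $z=x+x/|x|$. We have $|z|=|x|+1\ge2$ and $|z-p|\le1$ for some $p\in X$. Since $|z|\le|z-p|+|p|\le2$, equality holds throughout, so $|z|=2$, $z-p$ is a positive multiple of $p$ of length $1$, and $z=2p$. Then $|x|=1$, $z=2x$ and $x=p\in X$. Both cases contradict $\mathrm{dist}(x,X\cup\{q_j\})\ge\varepsilon$. $\square$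

**The choice of $\Omega$.** Let $\varepsilon_1\in(0,\frac12)$ be such that the nearest point projection $\Pi$ onto $X$ is single-valued and continuous on $\{\mathrm{dist}(\cdot,X)<\varepsilon_1\}$ (tubular neighborhood theorem). As $X=-X$, $\Pi(-y)=-\Pi(y)$. Fix $0<\varepsilon<\varepsilon_1^2/256$, take $\delta$ from Lemma 7, decreased if necessary so that $\delta\le\varepsilon$, and fix $1-\delta<r_2<r<1$ and $0<\eta<\min(\delta,1-r)$.

Choose $\psi\in C_c^\infty(\mathbb R^N;[0,1])$ with $\psi=1$ on $K_r$ and support in $\{\mathrm{dist}(\cdot,K_r)<\eta\}$, and a regular value $c_0\in(0,1)$ of $\psi$ (Sard). Let $\Omega$ be the component of $\{\psi>c_0\}$ that contains the connected set $K_r$. At a boundary point $x$ of $\Omega$ we have $\psi(x)\ge c_0$. If $\psi(x)>c_0$, a ball around $x$ would lie in $\{\psi>c_0\}$ and meet $\Omega$, hence lie in $\Omega$, which is impossible. So $\psi(x)=c_0$ and $\nabla\psi(x)\ne0$. In suitable small neighborhoods of $x$, $\{\psi>c_0\}$ is the connected side of a smooth hypersurface,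 and it meets $\Omega$, so there it coincides with $\Omega$. Thus $\Omega$ is a bounded domain with $C^\infty$ boundary and $K_r\subset\Omega$. Also $0\notin\Omega$, since $\mathrm{dist}(0,K_r)\ge1-r>\eta$.

With $X^\varepsilon=\{\mathrm{dist}(\cdot,X)<\varepsilon\}$ we have three facts.

* (F1) If $B(x,r_2)\subset\Omega$, then $x\in X^\varepsilon\cup\bigcup_jB(q_j,\varepsilon)$, a disjoint union. This is Lemma 7; the sets are disjoint since $\varepsilon<\frac1{1024}$.
* (F2) If $x,y\in X^\varepsilon$ and $|x-y|\ge2r_2$, then $|x+y|<\varepsilon_1/4$. Indeed $r_2>1-\delta\ge1-\varepsilon$, so $|x+y|^2=2|x|^2+2|y|^2-|x-y|^2\le4(1+\varepsilon)^2-4(1-\varepsilon)^2=16\varepsilon<\varepsilon_1^2/16$.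
* (F3) If $x,y\in B(q_j,\varepsilon)$, then $|x-y|<2\varepsilon<2r_2$.

**Levels.** Fix $r_3\in(r_2,r)$, $\mu=1/r_3$, $\theta\in(r_2/r_3,1)$ and $\mu'\in(1/r,\mu)$. Thus
$$\mu r_2<\theta<1,\qquad \tfrac1r<\mu'<\mu. \tag{15}$$
None of these choices involves $p$.

## 6. From a function of low energy to a point of $T$

Functions in $W_0^{1,p}(\Omega)$ are extended by $0$. For $p>N$ we use the continuous representative on $\mathbb R^N$, which vanishes off $\Omega$.

**Lemma 8.** There is $p_0>N$ such that for $p\ge p_0$ and $u\in W_0^{1,p}(\Omega)$ with $\|u\|_p=1$, $\|\nabla u\|_p\le\mu$: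

(i) $\max|u|>\theta$;
(ii) if $|u(x)|\ge\theta$, then $B(x,r_2)\subset\Omega$;
(iii) if $u(x)\ge\theta$ and $u(y)\le-\theta$, then $|x-y|\ge2r_2$.

*Proof.* From $1=\|u\|_p\le\|u\|_\infty|\Omega|^{1/p}$ we get (i) for large $p$, since $|\Omega|^{-1/p}\to1>\theta$.

*For (ii) and (iii) we pass to a Lipschitz limit.* Suppose one of them fails for $p_k\to\infty$ and functions $u_k$. For each $q>N$ and $p_k\ge q$, Hölder's inequality gives $\|\nabla u_k\|_q\le|\Omega|^{1/q-1/p_k}\mu$. By Morrey's inequality on $\mathbb R^N$, $|u_k(x)-u_k(y)|\le C|x-y|^{1-N/q}$ with $C$ independent of $k$; as $u_k=0$ off the bounded set $\Omega$, the $u_k$ are also uniformly bounded. By Arzelà–Ascoli, a subsequence converges uniformly on $\mathbb R^N$ to some $v$ with $v=0$ off $\Omega$. By weak lower semicontinuity $\|\nabla v\|_{L^q(\mathbb R^N)}\le|\Omega|^{1/q}\mu$ for every $q>N$. Hence for $s>0$ the set $\{|\nabla v|>\mu+s\}$ has measure at most $|\Omega|\big(\mu/(\mu+s)\big)^q\to0$ as $q\to\infty$. So $|\nabla v|\le\mu$ a.e., and $v$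 is $\mu$-Lipschitz on $\mathbb R^N$.

If (ii) fails along a subsequence, there are $x_k$ with $|u_k(x_k)|\ge\theta$ and $y_k\notin\Omega$ with $|x_k-y_k|<r_2$. Since $x_k\in\Omega$, we may assume $x_k\to x$, $y_k\to y$. Then $|v(x)|\ge\theta$ and $|x-y|\le r_2$, and $v(y)=0$ because $y\notin\Omega$. So $\theta\le\mu r_2$, against (15). If (iii) fails along a subsequence, the limit points satisfy $2\theta\le v(x)-v(y)\le\mu|x-y|\le2\mu r_2$, again against (15). $\square$

**Lemma 9.** For $p\ge p_0$ there is an odd map $\Psi:\{u\in\mathcal M:\|\nabla u\|_p\le\mu\}\to T$.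

*Proof.* **Step 1: the data read off from $u$.** Let $\kappa^\pm(u)=(\pm u-\theta)_+$ and
$$a=\int_{X^\varepsilon}\kappa^+(u),\quad b=\int_{X^\varepsilon}\kappa^-(u),\quad y=\int_{X^\varepsilon}x\,[\kappa^+(u)-\kappa^-(u)]\,dx,\quad s_j=\int_{B(q_j,\varepsilon)}[\kappa^+(u)-\kappa^-(u)].$$
They depend continuously on $u$, because $|\kappa^\pm(u)-\kappa^\pm(\tilde u)|\le|u-\tilde u|$ and the domains of integration are bounded. As $\kappa^\pm(-u)=\kappa^\mp(u)$, replacing $u$ by $-u$ turns $(a,b,y,s)$ into $(b,a,-y,-s)$.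

**Step 2: not all of $a,b,s$ vanish.** By Lemma 8(i),(ii) and (F1), $\{|u|>\theta\}$ is a nonempty open subset of $X^\varepsilon\cup\bigcup_jB(q_j,\varepsilon)$. If it meets $X^\varepsilon$, then $a>0$ or $b>0$. If it meets $B(q_j,\varepsilon)$, then by Lemma 8(iii) and (F3) only one of $\kappa^\pm(u)$ is nontrivial there, so nothing cancels and $s_j\ne0$.

**Step 3: if $a,b>0$, then $y/(a+b)$ is close to $X$.** Let $P=\{x\in X^\varepsilon:u(x)>\theta\}$ and $Q=\{x\in X^\varepsilon:u(x)<-\theta\}$, both nonempty, and fix $q\in Q$. By Lemma 8(iii) and (F2), $|x+x'|<\varepsilon_1/4$ for all $x\in P$, $x'\in Q$. Hence $P\subset B(-q,\varepsilon_1/4)$. For $x'\in Q$ and any $x\in P$, $|x'-q|\le|x'+x|+|x+q|<\varepsilon_1/2$, i.e. $-Q\subset B(-q,\varepsilon_1/2)$. Now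
$$\frac y{a+b}=\frac1{a+b}\Big(\int_{P}x\,\kappa^+(u)\,dx+\int_{Q}(-x)\,\kappa^-(u)\,dx\Big)$$
is a weighted average of points of $P\cup(-Q)$, so it lies in $\bar B(-q,\varepsilon_1/2)$. Since $\mathrm{dist}(-q,X)=\mathrm{dist}(q,X)<\varepsilon<\varepsilon_1/4$, we get $\mathrm{dist}(y/(a+b),X)<\varepsilon_1$, and $\Pi$ is defined there.

**Step 4: the map.** Put
$$\tilde\Psi(u)=\Big(\min(a,b)\,\Pi\big(\tfrac y{a+b}\big),\ a-b,\ s_1,\dots,s_m\Big)\in C_X\times\mathbb R^{m+1},$$
with first entry $0$ if $\min(a,b)=0$. It is continuous on the open set $\min(a,b)>0$. It is continuous where $\min(a,b)=0$, because the first entry has length $\min(a,b)$. It is odd by Step 1 and the oddness of $\Pi$. If $\tilde\Psi(u)=0$, then $\min(a,b)=0$ and $a=b$, so $a=b=0$, and $s=0$, which Step 2 excludes. As $C_X$ is a cone, $\Psi=\tilde\Psi/|\tilde\Psi|$ maps into $T$. $\square$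

**The lower bound.** Let $p\ge p_0$. If some $h(S^{n-1})\in\mathcal B_n$ had $E\le\mu^p$ everywhere, then $\Psi\circ h:S^{n-1}\to T$ would be an odd map, contradicting Lemma 6. Hence
$$\lambda_n''\ge\mu^p\qquad(p\ge p_0). \tag{16}$$

## 7. Test functions parametrized by $T$

Now we go the other way and build, for each point of $T$, a function of low energy. Let
$$\xi(y)=(1-|y|/r)_+,\qquad\Theta(y)=\max_{x\in X}\xi(y-x)=(1-\mathrm{dist}(y,X)/r)_+ ,$$
both $\frac1r$-Lipschitz. A point of $T$ is $(\tau x,t,s)$ with $\tau\ge0$, $x\in X$, $t\in\mathbb R$, $s\in\mathbb R^m$. Balanced functions ($t=0$) should be a positive bump at $x$ and a negative bump at $-x$. When $\tau=0$ the point $x$ is lost, so the function must stop depending on $x$; this is what the term with $\Theta$ does. Let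
$$u=U^+-U^-+\sum_js_j\,\xi(\cdot-q_j),$$
$$U^+=\max\{(\tau+t)_+\,\xi(\cdot-x),\ (t-\tau)_+\,\Theta\},\qquad U^-=\max\{(\tau-t)_+\,\xi(\cdot+x),\ (-t-\tau)_+\,\Theta\}.$$

**Step 1: $u$ is well defined and odd.** For $\tau>0$, $\tau$ and $x$ are determined by $\tau x$ since $|x|=1$. For $\tau=0$, $U^\pm=t_\pm\Theta$ with $t_\pm=\max(\pm t,0)$, because $\xi(\cdot\mp x)\le\Theta$ (note $-x\in X$), so $x$ does not matter. Replacing $(x,t,s)$ by $(-x,-t,-s)$ interchanges $U^+$ and $U^-$ and turns $u$ into $-u$.

**Step 2: supports.** If $|t|<\tau$, both terms with $\Theta$ vanish, and $U^+,U^-$ are multiples of $\xi(\cdot-x),\xi(\cdot+x)$, supported in $\bar B(x,r)$ and $\bar B(-x,r)$, which are disjoint since $2>2r$. If $t\ge\tau$, then $U^-=0$; if $t\le-\tau$, then $U^+=0$. The supports of $U^\pm$ lie in $\bar B(0,1+r)$, while the balls $\bar B(q_j,r)$ are disjoint from each other and lie in $\{|y|\ge4-r\}$, and $4-r>1+r$. So the terms of $u$ have disjoint supports. All supports lie in $K_r\subset\Omega$, so $u$ is Lipschitz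 with compact support in $\Omega$, and $u\in W_0^{1,p}(\Omega)$.

**Step 3: $u$ depends continuously on the point of $T$, in $W^{1,p}$.** Where $\tau>0$, $(\tau,x,t,s)$ depends continuously on the point, and we use Lemma 3 and the continuity of translations in $W^{1,p}(\mathbb R^N)$. Let $(\tau_kx_k,t_k,s_k)\to(0,t,s)$ in $T$. Any subsequence has a further one with $x_k\to x\in X$. Along it, by Lemma 3, $U_k^\pm\to\max\{t_\pm\xi(\cdot\mp x),t_\pm\Theta\}=t_\pm\Theta$ in $W^{1,p}$. The limit does not depend on the subsequence, so $u_k\to u$.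

**Step 4: energy.** Let $M=\max(\tau+|t|,\max_j|s_j|)$, which is positive because $(\tau x,t,s)$ has length $1$. All coefficients in $u$ are at most $M$ in absolute value and the supports are disjoint, so $|\nabla u|\le M/r$ a.e. Moreover $\|u\|_p\ge M\|\xi\|_p$: if $M=|s_j|$, look at $s_j\xi(\cdot-q_j)$; if $M=\tau+|t|$, then $U^+\ge M\xi(\cdot-x)$ when $t\ge0$ and $U^-\ge M\xi(\cdot+x)$ when $t\le0$. Hence, uniformly on $T$,
$$\frac{\|\nabla u\|_p}{\|u\|_p}\le\frac{|\Omega|^{1/p}}{r\,\|\xi\|_p}\xrightarrow[p\to\infty]{}\frac1r<\mu', \tag{17}$$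
since $\|\xi\|_p\to\|\xi\|_\infty=1$.

**Step 5: the upper bound and the gap.** By (17) there is $p_1$ such that for $p\ge p_1$ the odd map $\Phi=u/\|u\|_p:T\to\mathcal M$ satisfies $E\le(\mu')^p$ on $\Phi(T)$. This set is compact and symmetric, and $\gamma(\Phi(T))\ge\gamma(T)\ge n$ by (3) and Lemma 5. So $\Phi(T)\in\mathcal A_n$, and $\lambda_n^{LS}\le(\mu')^p$ for $p\ge p_1$. With $p_*=\max(p_0,p_1)$, this and (16) give, for all $p\ge p_*$,
$$\lambda_n^{LS}\le(\mu')^p<\mu^p\le\lambda_n'' .$$
This proves Theorem 2(A). $\blacksquare$
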